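# Fuzzy sets of uniform ultrafilters over a singular cardinal

## Columns of $\omega\times\aleph_\omega$ and limits of uniform ultrafilters

Take $X=\omega\times\aleph_\omega$, a set of size $\aleph_\omega$, with columns $K_n=\{n\}\times\aleph_\omega$. For each $n$ the family $\{K_n\setminus N: |N|<\aleph_\omega\}$ has the finite intersection property, because a finite union of sets of size $<\aleph_\omega$ again has size $<\aleph_\omega$. Let $q_n$ be an ultrafilter extending it. Then $K_n\in q_n$, and all elements of $q_n$ have size $\aleph_\omega$. Now fix a nonprincipal ultrafilter $p$ on $\omega$ and put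
$$y=\{U\subseteq X:\{n:U\in q_n\}\in p\}.$$
This is an ultrafilter: for each $U$ the sets $\{n:U\in q_n\}$ and $\{n:X\setminus U\in q_n\}$ are complementary, and supersets and finite intersections are handled coordinatewise. If $U\in y$, then $U\in q_n$ for some $n$, so $|U|=\aleph_\omega$. For each $m$ we have $\{n:K_m\in q_n\}=\{m\}\notin p$, so $K_m\notin y$ and $y\ne q_m$. So $y$ differs from all the $q_n$, yet every $U\in y$ belongs to some $q_n$: the point $y$ is a limit point of a countable set.

Must every ultrafilter with only large elements be approximable in this way by few others? And if some are not, can such unapproachable points still be limits of *each other*? To say this precisely we need some notation.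

Let $\kappa$ be an infinite cardinal with the discrete topology. Its Čech–Stone compactification $\beta\kappa$ is identified with the space of ultrafilters on $\kappa$, whose basic clopen sets are $\{x:U\in x\}$ for $U\subseteq\kappa$. Let $u(\kappa)\subseteq\beta\kappa$ be the subspace of **uniform** ultrafilters, those all of whose elements have cardinality $\kappa$. For a set $X$ of size $\kappa$ we write $u(X)$ similarly; a bijection $X\to\kappa$ carries $u(X)$ to $u(\kappa)$. Unwinding the topology, for $x\in u(X)$ and $A\subseteq u(X)\setminus\{x\}$: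
$$x\text{ is not a limit point of }A\iff\text{some }U\in x\text{ belongs to no }a\in A.\tag{1}$$

**Definition.** A point $x$ of a space $Y$ is a *weak $P_\theta$-point* in $Y$ iff $x$ is not a limit point of any $A\subseteq Y\setminus\{x\}$ with $|A|<\theta$. A set $D\subseteq Y$ is *$\theta$-fuzzy* in $Y$ iff $|D|=\theta$, every element of $D$ is a weak $P_\theta$-point in $Y$, and $D$ is dense in itself (every $x\in D$ is a limit point of $D\setminus\{x\}$).

For a first example, $\mathbb Q$ is $\omega$-fuzzy in $\mathbb R$: it is countable and dense in itself, and every real is a weak $P_\omega$-point since finite sets are closed. For uncountable $\theta$ the two demands pull against each other. The point $y$ above is not even a weak $P_{\omega_1}$-point of $u(X)$. Moreover, if $E\subseteq u(\kappa)$ is nonempty and dense in itself and consists of weak $P_{\kappa^+}$-points, then $|E|\ge\kappa^+$, because each $x\in E$ is a limit point of $E\setminus\{x\}$. So a $\kappa^+$-fuzzy set is a nonempty set of this kind of the smallest possible size.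

The following is taken as known, for any infinite $\kappa$: (i) there is $E\subseteq u(\kappa)$ which is $\kappa$-fuzzy in $\beta\kappa$; (ii) if $\kappa$ is *regular*, there is $E\subseteq u(\kappa)$ which is $\kappa^+$-fuzzy in $u(\kappa)$. The problem, from "Matrices and Ultrafilters" (https://web.math.wisc.edu/logic/kunen/mat.pdf), asks whether regularity can be dropped in (ii). It can, in ZFC.

**Theorem 1.** Let $\kappa$ be singular. There is $E\subseteq u(\kappa)$ with $|E|=\kappa^+$, $E$ dense in itself, such that no $x\in E$ is a limit point of any $A\subseteq u(\kappa)\setminus\{x\}$ with $|A|\le\kappa$.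

In other words, for every singular $\kappa$ there is $E\subseteq u(\kappa)$ which is $\kappa^+$-fuzzy in $u(\kappa)$. Together with (ii) this holds for every infinite $\kappa$. A stronger version is stated and proved in the last section.

**Conventions.** From now on $\kappa$ is singular, $\mu=\mathrm{cf}\,\kappa$, and $(\kappa_i)_{i<\mu}$ is a strictly increasing sequence of regular cardinals cofinal in $\kappa$ with $\kappa_0>\mu$. "For large $i$" means: for all $i\ge i_0$, for some $i_0<\mu$. Finitely many statements, or even fewer than $\mu$ many, each true for large $i$, are simultaneously true for large $i$, because $\mu$ is regular. A set is *null* if its size is $<\kappa$. Thus $x$ is uniform iff it contains no null set, and if $W\in x$ for a uniform $x$ and $W\setminus U$ is null, then $U\in x$. Let $\Theta$ be the set of infinite cardinals $\theta\le\kappa$.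

## Pseudo-intersections fail at $\omega_1$; pairs of sets do not

Let $x\in u(X)$ with $|X|=\kappa$, and let $A\subseteq u(X)\setminus\{x\}$. By (1) we want a $U\in x$ in no $a\in A$. If $A$ is finite, pick $U_a\in x\setminus a$ for each $a\in A$ and intersect.

Let $A=\{a_n:n<\omega\}$. By the finite case there is $U_n\in x$ with $U_n\notin a_0,\dots,a_n$. A sensible person now looks for one $V\in x$ with $V\setminus U_n$ null for every $n$. Such a $V$ is in no $a_n$, for $V\in a_n$ would give $U_n\in a_n$. One would then continue by induction on $|A|$: if $|A|=\omega_1$, write $A$ as an increasing union of countable sets $A_j$ ($j<\omega_1$), choose $U_j\in x$ in no element of $A_j$, and look for one $V\in x$ almost contained in all $U_j$.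

Here the plan breaks. Let $\kappa=\aleph_\omega$, $X=\omega_1\times\kappa$ and $U_j=[j,\omega_1)\times\kappa$ for $j<\omega_1$. These sets are decreasing and of size $\kappa$, so they and the complements of null sets generate a proper filter, and some uniform ultrafilter contains all $U_j$. But *no* uniform ultrafilter contains a $V$ with all $V\setminus U_j$ null. Suppose $V$ has this property. There are only countably many $\aleph_n$, so for some $n$ there is an uncountable $J\subseteq\omega_1$ with $|V\setminus U_j|\le\aleph_n$ for $j\in J$. As $\bigcap_{j\in J}U_j=\emptyset$, we get $V=\bigcup_{j\in J}(V\setminus U_j)$, of size at most $\aleph_n\cdot\aleph_1<\kappa$. So $V$ is null.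

The way around is to replace the one set $V$ by many sets $V_\alpha$, and to ask only that every *pair* of them is almost inside some $U_j$. Here is the argument for countable $A$. For every $\alpha<\omega_1$ write $\alpha$ as an increasing union of finite sets $B_{\alpha,j}$ ($j<\omega$), and for $\beta<\alpha$ put $c(\beta,\alpha)=\min\{j:\beta\in B_{\alpha,j}\}$. For instance, with $B_{\omega,j}=\{0,\dots,j-1\}$ and $B_{\omega+1,j}=\{\omega\}\cup\{0,\dots,j-1\}$ we get $c(n,\omega)=n+1=c(n,\omega+1)$ and $c(\omega,\omega+1)=0$. Suppose we have $V_\alpha\in x$ ($\alpha<\omega_1$) such that $V_\alpha\cap V_\beta\setminus U_{c(\beta,\alpha)}$ is null for $\beta<\alpha$. Then some $V_\alpha$ is in no $a_n$. Otherwise, for some $n$ the set $H=\{\alpha:V_\alpha\in a_n\}$ is uncountable. Pick $\alpha\in H$ with $H\cap\alpha$ infinite, and $\beta\in H\cap\alpha$ outside the finite set $B_{\alpha,n}$. Then $c:=c(\beta,\alpha)>n$, and $V_\alpha\cap V_\beta\in a_n$ gives $U_c\in a_n$. But $U_c\notin a_0,\dots,a_c$ and $n<c$, a contradiction.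

So everything depends on two things: colorings like $c$ for every $\theta\in\Theta$, and ultrafilters that contain such families $(V_\alpha)$.

## Colorings $c_\theta$ and the escape property

For $\theta\in\Theta$ we define an index set $\Lambda_\theta$ of ordinals with $|\Lambda_\theta|=\theta^+$, a color $c_\theta(\beta,\alpha)\in\mathrm{cf}\,\theta$ for $\beta<\alpha$ in $\Lambda_\theta$, and *large* subsets of $\Lambda_\theta$.

- **$\theta<\kappa$.** $\Lambda_\theta=\theta^+$. For $\alpha<\theta^+$ fix an increasing sequence $(B_{\alpha,j})_{j<\mathrm{cf}\,\theta}$ with union $\alpha$ and $|B_{\alpha,j}|<\theta$ (pull back a cofinal sequence of $\theta$ along an injection $\alpha\to\theta$). Put $c_\theta(\beta,\alpha)=\min\{j:\beta\in B_{\alpha,j}\}$. A set $H\subseteq\Lambda_\theta$ is large iff $|H|=\theta^+$.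
- **$\theta=\kappa$.** $\Lambda_\kappa=\{\alpha<\kappa^+:\mathrm{cf}\,\alpha=\mu\}$. For $\alpha\in\Lambda_\kappa$ fix a strictly increasing sequence $(\gamma_{\alpha,k})_{k<\mu}$ cofinal in $\alpha$. Put $c_\kappa(\beta,\alpha)=\min\{k:\beta<\gamma_{\alpha,k}\}$. A set $H\subseteq\Lambda_\kappa$ is large iff $H$ is stationary in $\kappa^+$, that is, meets every closed unbounded (club) subset of $\kappa^+$.

The reason for treating $\theta=\kappa$ differently appears in the next section. With this coloring, size $\kappa^+$ would be too weak a notion of largeness. Let $H=\{\mu\cdot(\xi+1):\xi<\kappa^+\}$ (ordinal product), and for $\alpha=\mu\cdot(\xi+1)$ suppose $\gamma_{\alpha,k}=\mu\cdot\xi+1+k$. Then $|H|=\kappa^+$, but every element of $H\cap\alpha$ is at most $\mu\cdot\xi<\gamma_{\alpha,0}$, so all colors between elements of $H$ are $0$.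

**Lemma 2.** Let $\theta\in\Theta$.

(a) If $\Lambda_\theta$ is a union of at most $\theta$ sets, one of them is large.

(b) If $H\subseteq\Lambda_\theta$ is large and $j<\mathrm{cf}\,\theta$, there are $\beta<\alpha$ in $H$ with $c_\theta(\beta,\alpha)\ge j$.

*Proof.* (a) For $\theta<\kappa$ this is the regularity of $\theta^+$. For $\theta=\kappa$, recall that the ordinals below $\kappa^+$ of a fixed regular cofinality $\mu<\kappa^+$ form a stationary set, and that a union of $\le\kappa$ nonstationary subsets of $\kappa^+$ is nonstationary.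

(b) Let $\theta<\kappa$. Take $\alpha\in H$ with $|H\cap\alpha|\ge\theta$, and $\beta\in(H\cap\alpha)\setminus B_{\alpha,j}$, which exists as $|B_{\alpha,j}|<\theta$. Since the $B_{\alpha,j'}$ increase, $c_\theta(\beta,\alpha)>j$. Let $\theta=\kappa$. The limit points of the unbounded set $H$ form a club in $\kappa^+$, so the stationary set $H$ contains an $\alpha$ with $\sup(H\cap\alpha)=\alpha$. Take $\beta\in H\cap\alpha$ with $\beta\ge\gamma_{\alpha,j}$. Then $c_\kappa(\beta,\alpha)>j$. $\square$

Let $|X|=\kappa$ and $x\in u(X)$. We say that $x$ has property (V) if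

**(V)** whenever $\theta\in\Theta$ and $U_j\in x$ ($j<\mathrm{cf}\,\theta$), there are $V_\alpha\in x$ ($\alpha\in\Lambda_\theta$) with $V_\alpha\cap V_\beta\setminus U_{c_\theta(\beta,\alpha)}$ null for all $\beta<\alpha$ in $\Lambda_\theta$.

**Proposition 3.** If $x\in u(X)$ has property (V), then $x$ is not a limit point of any $A\subseteq u(X)\setminus\{x\}$ with $|A|\le\kappa$; that is, $x$ is a weak $P_{\kappa^+}$-point of $u(X)$.

*Proof.* We find $U\in x$ in no $a\in A$ by induction on $|A|$. Finite $A$ was done above. Let $|A|=\theta\in\Theta$. Write $A=\bigcup_{j<\mathrm{cf}\,\theta}A_j$, increasing, with $|A_j|<\theta$. By induction choose $U_j\in x$ in no $a\in A_j$, and let $V_\alpha$ be as in (V). Suppose every $V_\alpha$ belongs to some $a\in A$. Then $\Lambda_\theta=\bigcup_{a\in A}H_a$ with $H_a=\{\alpha:V_\alpha\in a\}$, so by Lemma 2(a) some $H_a$ is large. Let $a\in A_{j_0}$. By Lemma 2(b) there are $\beta<\alpha$ in $H_a$ with $c:=c_\theta(\beta,\alpha)\ge j_0$. Now $V_\alpha\cap V_\beta\in a$, $a$ is uniform, and $V_\alpha\cap V_\beta\setminus U_c$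 is null, so $U_c\in a$. But $a\in A_{j_0}\subseteq A_c$, and $U_c$ is in no element of $A_c$, a contradiction. So some $V_\alpha\in x$ lies in no $a\in A$. $\square$

It remains to build $\kappa^+$ distinct uniform ultrafilters with property (V), forming a set that is dense in itself.

## Naming $\kappa^+$ indices with $\kappa_i$ letters

How could sets $V_\alpha$ as in (V) arise? Let each point $z$ of the underlying set carry a finite note $(s,t)$, where $s$ lists names of finitely many indices and $t$ lists finitely many colors. We put $z$ into $V_\alpha$ if $\alpha$ is named in $s$, if $t$ contains $c_\theta(\beta,\alpha)$ for all $\beta<\alpha$ named in $s$, and if $z\in U_j$ for all $j\in t$. Then any $z\in V_\alpha\cap V_\beta$ lies in $U_{c_\theta(\beta,\alpha)}$. The lists are finite because, in the construction, we control only finite intersections of the $U_j$.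

Our underlying set will be a union of pieces $X_i$ with $|X_i|=\kappa_i$, and notes on $X_i$ use letters from $\kappa_i$. For $\theta<\kappa$ we name $\alpha$ by itself once $\theta^+\le\kappa_i$. For $\theta=\kappa$ there are $\kappa^+$ indices and only $\kappa_i$ letters, so at level $i$ we name $\alpha$ by a value $f_\alpha(i)<\kappa_i$.

**Lemma 4 (a scale).** There are $f_\alpha\in\prod_{i<\mu}\kappa_i$ ($\alpha<\kappa^+$) such that for all $\beta<\alpha$: $f_\beta(i)<f_\alpha(i)$ for large $i$.

*Proof.* By recursion on $\alpha$. Fix an injection $o:\alpha\to\kappa$ and let $D_i=o^{-1}[\sup_{i'<i}\kappa_{i'}]$. As $|i|<\mu<\kappa_i$ and $\kappa_i$ is regular, $|D_i|<\kappa_i$. The $D_i$ increase, and $\bigcup_iD_i=\alpha$. Put $f_\alpha(i)=\sup\{f_\beta(i)+1:\beta\in D_i\}$, which is $<\kappa_i$ by regularity. Each $\beta<\alpha$ lies in $D_i$ for large $i$, and then $f_\beta(i)<f_\alpha(i)$. $\square$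

For example, let $\kappa=\aleph_\omega$, $\kappa_i=\aleph_{i+1}$. Then $f_0$ is constantly $0$, and with $o(0)=0$ the recursion gives $f_1(0)=0$ and $f_1(i)=1$ for $i\ge1$.

Now suppose we had also colored at $\theta=\kappa$ by $\min\{j<\mu:\beta\in B_{\alpha,j}\}$, with $B_{\alpha,j}$ increasing in $j$, of size $<\kappa$, with union $\alpha$. A letter $\zeta=f_\beta(i)$ is the name of many $\beta$, and nothing makes the color of $(\beta,\alpha)$ depend only on that letter. Take $\alpha=\kappa$. By recursion on $i<\mu$ choose $\beta_i\neq\beta_i'$ below $\kappa$, different from all ordinals chosen before, with $f_{\beta_i}(i)=f_{\beta_i'}(i)$. This is possible because $\kappa$ many ordinals remain and there are only $\kappa_i$ values. The set $B_{\kappa,0}=\{\beta_i:i<\mu\}$ is an allowed choice, since its size is $\mu<\kappa$. Then at *every* level $i$ the names of $\beta_i$ and $\beta_i'$ agree, while their colors with $\kappa$ are $0$ and not $0$.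

The coloring $c_\kappa$ was chosen to be readable from names. It depends on $\beta$ only through its position relative to the ordinals $\gamma_{\alpha,k}$, and for large $i$ the scale sees this position. For $\alpha\in\Lambda_\kappa$, $i<\mu$ and $\zeta<\kappa_i$ let
$$k_{\alpha,i}(\zeta)=\min\{k<\mu:\zeta<f_{\gamma_{\alpha,k}}(i)\}$$
if such a $k$ exists; otherwise it is undefined.

**Lemma 5.** If $\beta<\alpha$ are in $\Lambda_\kappa$, then $k_{\alpha,i}(f_\beta(i))=c_\kappa(\beta,\alpha)$ for large $i$.

*Proof.* Let $k=c_\kappa(\beta,\alpha)$. Since $\beta<\gamma_{\alpha,k}$, $f_\beta(i)<f_{\gamma_{\alpha,k}}(i)$ for large $i$. For each $k'<k$ we have $\gamma_{\alpha,k'}\le\beta$, so there is $i_{k'}<\mu$ with $f_{\gamma_{\alpha,k'}}(i)\le f_\beta(i)$ for all $i\ge i_{k'}$. As $|k|<\mu$ and $\mu$ is regular, $\sup_{k'<k}i_{k'}<\mu$. For $i$ beyond these bounds $k$ is the least index with $f_\beta(i)<f_{\gamma_{\alpha,k}}(i)$. $\square$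

This is where $\mathrm{cf}\,\alpha=\mu$ is used: a color $k<\mu$ imposes fewer than $\mu$ conditions on $i$.

**Codes.** Let $M_i=[\kappa_i]^{<\omega}\times[\kappa_i]^{<\omega}$, so $|M_i|=\kappa_i$. For $\alpha\in\Lambda_\theta$ and $i<\mu$ define $\mathcal A^\theta_{\alpha,i}\subseteq M_i$, the notes that admit $\alpha$:

- for $\theta<\kappa$: $\mathcal A^\theta_{\alpha,i}=\{(s,t)\in M_i:\alpha\in s$, and $c_\theta(\beta,\alpha)\in t$ for all $\beta\in s\cap\alpha\}$;
- for $\theta=\kappa$: $\mathcal A^\kappa_{\alpha,i}=\{(s,t)\in M_i:f_\alpha(i)\in s$, and $k_{\alpha,i}(\zeta)\in t$ for all $\zeta\in s$ with $\zeta<f_\alpha(i)$ and $k_{\alpha,i}(\zeta)$ defined$\}$.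

**Lemma 6.** (a) If $\beta<\alpha$ in $\Lambda_\theta$, then for large $i$: $(s,t)\in\mathcal A^\theta_{\alpha,i}\cap\mathcal A^\theta_{\beta,i}$ implies $c_\theta(\beta,\alpha)\in t$.

(b) Let $P,Q\subseteq\Lambda_\theta$ be finite and disjoint and $\hat P=\{c_\theta(\beta,\alpha):\beta<\alpha\text{ in }P\}$. For large $i$ there is $s$ such that $(s,\hat P)\in M_i$, $(s,\hat P)\in\mathcal A^\theta_{\alpha,i}$ for all $\alpha\in P$, and $(s,\hat P)\notin\mathcal A^\theta_{\alpha,i}$ for all $\alpha\in Q$.

*Proof.* (a) If $\theta<\kappa$, then $\beta\in s\cap\alpha$, so $c_\theta(\beta,\alpha)\in t$ (for every $i$). If $\theta=\kappa$, then $f_\beta(i)\in s$, and for large $i$ we have $f_\beta(i)<f_\alpha(i)$ and $k_{\alpha,i}(f_\beta(i))=c_\kappa(\beta,\alpha)$ by Lemma 5. So this color is in $t$.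

(b) Let $\theta<\kappa$. Then $\theta^+<\kappa$, as $\kappa$ is a limit cardinal. For $i$ with $\theta^+\le\kappa_i$ take $s=P$. If $\alpha\in P$, the colors required in $t$ are the $c_\theta(\beta,\alpha)$ with $\beta\in P\cap\alpha$, all in $\hat P$. If $\alpha\in Q$, then $\alpha\notin s$. Let $\theta=\kappa$. Take $s=\{f_\alpha(i):\alpha\in P\}$; note $\hat P\subseteq\mu<\kappa_0$, so $(s,\hat P)\in M_i$. For large $i$ the map $\alpha\mapsto f_\alpha(i)$ is strictly increasing on the finite set $P\cup Q$. So for $\alpha\in P$ the elements of $s$ below $f_\alpha(i)$ are exactly the $f_\beta(i)$ with $\beta\in P\cap\alpha$, and for large $i$ Lemma 5 gives $k_{\alpha,i}(f_\beta(i))=c_\kappa(\beta,\alpha)\in\hat P$. For $\alpha\in Q$, $f_\alpha(i)\notin s$. $\square$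

## Independent rows on a set of size $\kappa$

We shall use up notes one after another along a recursion of length $2^\kappa$, so each point must carry $2^\kappa$ notes, independent of each other. Let
$$X_i=\{i\}\times\{(D,h):D\in[\kappa_i]^{<\omega},\ h:\mathcal P(D)\to M_i\},\qquad X=\bigcup_{i<\mu}X_i .$$
Since $\mathcal P(D)$ is finite, $|X_i|=\kappa_i$. So $|X|=\kappa$, and for $i_0<\mu$ the set $\bigcup_{i<i_0}X_i$ has size $\le\kappa_{i_0}$ and is null. We work on $X$ instead of $\kappa$. For $z\in X_i$ write $i(z)=i$. Each $r\subseteq\kappa$, called a *row*, gives every point a note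
$$h_r(i,D,h)=h(r\cap D)\in M_i .$$
For example, the rows $r_1=\{0\}$ and $r_2=\{0,1\}$ are told apart by $D=\{1\}$, since $r_1\cap D=\emptyset$ and $r_2\cap D=\{1\}$. At a point $(i,\{1\},h)$ the two notes are $h(\emptyset)$ and $h(\{1\})$, which can be prescribed arbitrarily. At a point $(i,\{0\},h)$ the two notes coincide.

**Lemma 7.** If $r_1,\dots,r_n\subseteq\kappa$ are distinct, then for large $i$ and all $m_1,\dots,m_n\in M_i$: $|\{z\in X_i:h_{r_l}(z)=m_l\text{ for all }l\}|=\kappa_i$.

*Proof.* Choose a finite $D_0\subseteq\kappa$ such that the sets $r_l\cap D_0$ are distinct, and let $i$ be so large that $D_0\subseteq\kappa_i$. There are $\kappa_i$ many finite $D$ with $D_0\subseteq D\subseteq\kappa_i$. For each of them the $r_l\cap D$ are distinct, so there is $h$ with $h(r_l\cap D)=m_l$ for all $l$. $\square$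

For $I\subseteq\mathcal P(\kappa)$ let $\mathcal R(I)$ be the family of all sets
$$R=\{z\in X:(h_{r_1}(z),\dots,h_{r_n}(z))\in Y_{i(z)}\}$$
with $n\ge0$, distinct $r_1,\dots,r_n\in I$ (the *support*, fixed together with $R$), and $Y_i\subseteq M_i^n$ nonempty for large $i$. Three facts will be used constantly.

- $X\in\mathcal R(I)$ (take $n=0$), and $\mathcal R(I')\subseteq\mathcal R(I)$ for $I'\subseteq I$.
- Every $R\in\mathcal R(I)$ has size $\kappa$, by Lemma 7.
- If $R,R'\in\mathcal R(I)$ have disjoint supports, then $R\cap R'\in\mathcal R(I)$, by means of the products $Y_i\times Y'_i$.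

## A zero-dimensional space $T$ of size $\kappa^+$

We construct all ultrafilters at once, as $x_\sigma$ for $\sigma$ in a space $T$ with $|T|=\kappa^+$. For certain sets $a\subseteq X$ we shall decide the set $\psi(a)=\{\sigma:a\in x_\sigma\}$, which will be clopen in $T$. If $T$ has no isolated points, the $x_\sigma$ will form a set dense in itself. For property (V) we need a counterpart of (V) inside $T$. For deciding sets $U\subseteq X$ we need either strong completeness of neighborhoods or that closures of open sets are open. It is convenient to have two versions of $T$, according to the size of $2^\kappa$.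

Recall that an ultrafilter $p$ is *countably incomplete* if some countable subfamily of $p$ has its intersection outside $p$. Intersecting finitely many members at a time, and with the complement of the total intersection, we then get a decreasing sequence in $p$ with empty intersection. In particular $p$ is nonprincipal.

**Definition.** A map $f:[\nu]^{<\omega}\to p$ is *monotone* if $s\subseteq s'$ implies $f(s)\supseteq f(s')$; a map $g$ is *multiplicative* if $g(s\cup s')=g(s)\cap g(s')$ for all $s,s'$. An ultrafilter $p$ is *$\lambda^+$-good* if for every cardinal $\nu<\lambda^+$ and every monotone $f:[\nu]^{<\omega}\to p$ there is a multiplicative $g:[\nu]^{<\omega}\to p$ with $g(s)\subseteq f(s)$ for all $s$.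

The case $\nu=\omega$ can be done by hand for every countably incomplete $p$. Let $W_0\supseteq W_1\supseteq\cdots$ be in $p$ with empty intersection, and put $A_n=W_n\cap f(\{0,\dots,n-1\})\in p$. The $A_n$ decrease and have empty intersection, so for $\xi\in A_0$ there is a largest $n(\xi)$ with $\xi\in A_{n(\xi)}$. Let $g(s)=\{\xi\in A_0:s\subseteq\{0,\dots,n(\xi)-1\}\}$. This is multiplicative. It contains $A_m$ if $s\subseteq\{0,\dots,m-1\}$, so $g(s)\in p$. Finally, $\xi\in g(s)$ gives $\xi\in f(\{0,\dots,n(\xi)-1\})\subseteq f(s)$.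

The one outside result about ultrafilters that we use is **Kunen's theorem** ("Ultrafilters and independent sets", Trans. AMS 172 (1972); Chang–Keisler, *Model Theory*, Thm 6.1.4): *for each infinite $\lambda$ there is a countably incomplete $\lambda^+$-good ultrafilter on $\lambda$.*

Let $T=(\kappa^+)^{<\omega}$ be the set of finite sequences from $\kappa^+$; $|T|=\kappa^+$.

- **Case 1**, $2^\kappa=\kappa^+$: let $\mathcal F=\{S\subseteq\kappa^+:|\kappa^+\setminus S|\le\kappa\}$.
- **Case 2**, $2^\kappa>\kappa^+$: let $\mathcal F=p$ be a countably incomplete $\kappa^{++}$-good ultrafilter on $\kappa^+$ (Kunen's theorem for $\lambda=\kappa^+$).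

In both cases $\mathcal F$ is a proper filter containing all complements of singletons. Call $O\subseteq T$ open iff $\{\xi:\sigma^\frown\xi\in O\}\in\mathcal F$ for all $\sigma\in O$. As $\mathcal F$ contains $\kappa^+$ and is closed under supersets and finite intersections, this is a topology. For instance, every neighborhood of the empty sequence contains the one-term sequences $\langle\xi\rangle$ for all $\xi$ in some member of $\mathcal F$. For $F:T\to\mathcal F$ put
$$N_F(\sigma)=\{\tau\supseteq\sigma:\tau(n)\in F(\tau|_n)\text{ for }|\sigma|\le n<|\tau|\}.$$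
Then $N_F(\sigma)\cap N_G(\sigma)=N_{F\cap G}(\sigma)$, with $F\cap G$ computed pointwise. If $F$ is constantly $\kappa^+$, then $N_F(\sigma)$ is the cone $\{\tau:\tau\supseteq\sigma\}$.

**Lemma 8.** The sets $N_F(\sigma)$ are clopen and form a base at $\sigma$. Distinct points are separated by clopen sets. No point is isolated.

*Proof.* *Open:* if $\tau\in N_F(\sigma)$, then $\tau^\frown\xi\in N_F(\sigma)$ for all $\xi\in F(\tau)$.

*Closed:* let $\tau\notin N_F(\sigma)$; we show that $\tau^\frown\xi\notin N_F(\sigma)$ for $\mathcal F$-many $\xi$. If $\tau\subsetneq\sigma$, then $|\tau^\frown\xi|\le|\sigma|$, so $\tau^\frown\xi\in N_F(\sigma)$ only if $\tau^\frown\xi=\sigma$. Thus $\tau^\frown\xi\notin N_F(\sigma)$ for all $\xi\ne\sigma(|\tau|)$, and these $\xi$ form a set in $\mathcal F$. If $\tau$ is incompatible with $\sigma$, no extension of $\tau$ extends $\sigma$. If $\tau\supseteq\sigma$, some $n$ witnesses $\tau\notin N_F(\sigma)$, and it does so for all extensions of $\tau$.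

*Base:* if $O\ni\sigma$ is open, let $F(\tau)=\{\xi:\tau^\frown\xi\in O\}$ for $\tau\in O$ and $F(\tau)=\kappa^+$ otherwise. By induction on length, $N_F(\sigma)\subseteq O$.

*Separation:* if $\sigma\ne\tau$, one of the two, say $\sigma$, does not extend the other. The clopen cone over $\tau$ contains $\tau$ and not $\sigma$, and its complement contains $\sigma$ and not $\tau$.

*No isolated points:* an open set containing $\sigma$ contains $\sigma^\frown\xi$ for all $\xi$ in some member of $\mathcal F$, and members of $\mathcal F$ are nonempty. $\square$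

**Lemma 9.** Let $\theta\in\Theta$ and let $S_j\ni\sigma$ ($j<\mathrm{cf}\,\theta$) be clopen. There are clopen $C_\alpha\ni\sigma$ ($\alpha\in\Lambda_\theta$) with $C_\alpha\cap C_\beta\subseteq S_{c_\theta(\beta,\alpha)}$ for $\beta<\alpha$. In Case 1 all $C_\alpha$ can be taken equal.

*Proof.* *Case 1.* $\mathcal F$ is closed under intersections of $\le\kappa$ sets, hence intersections of $\le\kappa$ open sets are open. Let all $C_\alpha$ equal one clopen neighborhood of $\sigma$ inside $\bigcap_jS_j$.

*Case 2.* Choose $F_j$ with $N_{F_j}(\sigma)\subseteq S_j$. For each $\tau\in T$ the map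
$$s\mapsto\bigcap\{F_{c_\theta(\beta,\alpha)}(\tau):\beta<\alpha\text{ in }s\},\qquad s\in[\Lambda_\theta]^{<\omega}$$
(value $\kappa^+$ if $|s|\le1$) is monotone with values in $p$. As $|\Lambda_\theta|=\theta^+\le\kappa^+<\kappa^{++}$, goodness (after a bijection of $\Lambda_\theta$ with $\theta^+$) gives a multiplicative $g$ below it. Put $G_\alpha(\tau)=g(\{\alpha\})\in p$. Then
$$G_\alpha(\tau)\cap G_\beta(\tau)=g(\{\alpha,\beta\})\subseteq F_{c_\theta(\beta,\alpha)}(\tau).$$
Let $C_\alpha=N_{G_\alpha}(\sigma)$. Then $C_\alpha\cap C_\beta=N_{G_\alpha\cap G_\beta}(\sigma)\subseteq N_{F_{c_\theta(\beta,\alpha)}}(\sigma)\subseteq S_{c_\theta(\beta,\alpha)}$. $\square$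

In Case 2 one really needs many $C_\alpha$. If $W_n\in p$ ($n<\omega$) have empty intersection and $F_n$ is constantly $W_n$, then $\bigcap_nN_{F_n}(\sigma)=\{\sigma\}$, because a proper extension $\tau$ in it would have $\tau(|\sigma|)\in\bigcap_nW_n$. And $\{\sigma\}$ is not open.

**Lemma 10.** In Case 2 the closure of an open set $O\subseteq T$ is open.

*Proof.* Let $\sigma\in\overline O$ and $Y=\{\xi:\sigma^\frown\xi\in\overline O\}$; we need $Y\in p$. If $\sigma\in O$, this is clear. Let $\sigma\notin O$ and suppose $Y\notin p$. Then $\kappa^+\setminus Y\in p$. For $\xi\in\kappa^+\setminus Y$ choose $N_{F_\xi}(\sigma^\frown\xi)$ disjoint from $O$. Then $\{\sigma\}\cup\bigcup_{\xi\notin Y}N_{F_\xi}(\sigma^\frown\xi)$ is an open neighborhood of $\sigma$ missing $O$, a contradiction. $\square$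

In Case 1 this lemma is false. Let $O$ be the union of the cones over $\langle\xi\rangle$ with $\xi$ an even ordinal. The empty sequence is in $\overline O$, but for odd $\xi$ the cone over $\langle\xi\rangle$ is disjoint from $O$, so $\langle\xi\rangle\notin\overline O$. Hence $\overline O$ is not open, since the even ordinals do not form a set in $\mathcal F$.

## Approximations and one extension lemma

An *approximation* is a triple $(\mathfrak A,\psi,I)$ where $\mathfrak A$ is a subalgebra of $\mathcal P(X)$ containing all null sets, $\psi:\mathfrak A\to\mathrm{Clop}(T)$ is a unital Boolean homomorphism, $I\subseteq\mathcal P(\kappa)$ is the set of rows still unused, and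

(†) if $a\in\mathfrak A$, $\psi(a)\neq\emptyset$ and $R\in\mathcal R(I)$, then $|a\cap R|=\kappa$.

So a set that is to belong to some $x_\sigma$ must have size $\kappa$, even after intersecting with anything that unused rows can say. Taking $R=X$ in (†) gives $\psi(N)=\emptyset$ for null $N$.

We say that $(\mathfrak A',\psi',I')$ *extends* $(\mathfrak A,\psi,I)$ if $\mathfrak A\subseteq\mathfrak A'$, $\psi\subseteq\psi'$ and $I'\subseteq I$. For an increasing chain of approximations, $(\bigcup_\eta\mathfrak A_\eta,\bigcup_\eta\psi_\eta,\bigcap_\eta I_\eta)$ is an approximation. To see (†), let $a\in\mathfrak A_\eta$, $\psi_\eta(a)\ne\emptyset$ and $R\in\mathcal R(\bigcap_{\eta'}I_{\eta'})$. Then $R\in\mathcal R(I_\eta)$, so $|a\cap R|=\kappa$.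

The *initial approximation* is $\mathfrak A_0=\{N,X\setminus N:N\text{ null}\}$, $\psi_0(N)=\emptyset$, $\psi_0(X\setminus N)=T$, $I_0=\mathcal P(\kappa)$. Here (†) holds because $|R|=\kappa$ implies $|R\setminus N|=\kappa$.

All extensions come from the next lemma, which says that new sets $b_y$ can be given prescribed values $C_y$ as soon as the necessary largeness condition holds.

**Lemma 11.** Let $(\mathfrak A,\psi,I)$ be an approximation, $I'\subseteq I$, $b_y\subseteq X$ and $C_y\in\mathrm{Clop}(T)$ ($y\in Y$). Suppose that for all $a\in\mathfrak A$ and finite disjoint $P,Q\subseteq Y$: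
$$\psi(a)\cap\bigcap_{y\in P}C_y\setminus\bigcup_{y\in Q}C_y\ne\emptyset\ \Longrightarrow\ \Big|a\cap\bigcap_{y\in P}b_y\cap R\setminus\bigcup_{y\in Q}b_y\Big|=\kappa\ \text{ for all }R\in\mathcal R(I').\tag{2}$$
Then there is an extension $(\mathfrak A',\psi',I')$ with $\mathfrak A'$ generated by $\mathfrak A\cup\{b_y:y\in Y\}$ and $\psi'(b_y)=C_y$ for all $y$.

*Proof.* **Step 1: the formula.** This step defines $\psi'$ when finitely many $b_y$ are involved. For finite $Y_0\subseteq Y$ and $P\subseteq Y_0$ put
$$b^P_{Y_0}=\bigcap_{y\in P}b_y\setminus\bigcup_{y\in Y_0\setminus P}b_y,\qquad C^P_{Y_0}=\bigcap_{y\in P}C_y\setminus\bigcup_{y\in Y_0\setminus P}C_y .$$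
For fixed $Y_0$ the sets $b^P_{Y_0}$ partition $X$ and the sets $C^P_{Y_0}$ partition $T$ (some may be empty). The elements of the algebra $\mathfrak A_{Y_0}$ generated by $\mathfrak A\cup\{b_y:y\in Y_0\}$ are exactly the sets $\bigcup_{P\subseteq Y_0}(a_P\cap b^P_{Y_0})$ with $a_P\in\mathfrak A$. Put
$$\psi_{Y_0}\Big(\bigcup_{P}(a_P\cap b^P_{Y_0})\Big)=\bigcup_P(\psi(a_P)\cap C^P_{Y_0}),$$
a clopen set.

**Step 2: it is a well-defined homomorphism.** This step checks that the value does not depend on the $a_P$. If $\bigcup_P(a_P\cap b^P_{Y_0})=\bigcup_P(a'_P\cap b^P_{Y_0})$, then $(a_P\triangle a_P')\cap b^P_{Y_0}=\emptyset$ for each $P$. By (2) with $R=X$ and $Q=Y_0\setminus P$, $\psi(a_P\triangle a'_P)\cap C^P_{Y_0}=\emptyset$, so $\psi(a_P)\cap C^P_{Y_0}=\psi(a_P')\cap C^P_{Y_0}$. Since the $b^P_{Y_0}$ and the $C^P_{Y_0}$ form partitions, Boolean operations (including complement) are coordinatewise in $(a_P)_P$ on both sides, so $\psi_{Y_0}$ is a unital homomorphism.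

**Step 3: the maps cohere.** This step lets us take a union over all finite $Y_0$. Let $Y_0\subseteq Y_1$ be finite. Then $b^P_{Y_0}=\bigcup\{b^{P'}_{Y_1}:P'\subseteq Y_1,\ P'\cap Y_0=P\}$, and likewise for $C$. So
$$\bigcup_P(a_P\cap b^P_{Y_0})=\bigcup_{P'\subseteq Y_1}(a_{P'\cap Y_0}\cap b^{P'}_{Y_1}),$$
and $\psi_{Y_1}$ of this set is $\bigcup_{P'}(\psi(a_{P'\cap Y_0})\cap C^{P'}_{Y_1})=\bigcup_P(\psi(a_P)\cap C^P_{Y_0})$. Hence $\psi_{Y_0}\subseteq\psi_{Y_1}$, and $\psi'=\bigcup_{Y_0}\psi_{Y_0}$ is a homomorphism on $\mathfrak A'=\bigcup_{Y_0}\mathfrak A_{Y_0}$. It extends $\psi=\psi_\emptyset$. With $Y_0=\{y\}$, $b_y=(X\cap b^{\{y\}}_{Y_0})\cup(\emptyset\cap b^\emptyset_{Y_0})$ has value $C_y$.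

**Step 4: (†).** This step checks that we still have an approximation. If $\psi'$ of $\bigcup_P(a_P\cap b^P_{Y_0})$ is nonempty, then $\psi(a_P)\cap C^P_{Y_0}\neq\emptyset$ for some $P$, and by (2) $|a_P\cap b^P_{Y_0}\cap R|=\kappa$ for all $R\in\mathcal R(I')$. $\square$

When only one set $b$ with value $C$ is added, (2) has just two nontrivial parts: if $\psi(a)\cap C\ne\emptyset$ then $|a\cap b\cap R|=\kappa$, and if $\psi(a)\setminus C\neq\emptyset$ then $|(a\cap R)\setminus b|=\kappa$. The part $P=Q=\emptyset$ is (†).

## Separating points, adding the sets $V_\alpha$, deciding sets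

Throughout this section $(\mathfrak A,\psi,I)$ is an approximation, and "extension" means extension of it. The first lemma will make the $x_\sigma$ distinct.

**Lemma 12 (S-step).** If $r\in I$ and $C\in\mathrm{Clop}(T)$, there is an extension with $I'=I\setminus\{r\}$, $\mathfrak A'$ generated by $\mathfrak A\cup\{b\}$ and $\psi'(b)=C$, where $b=\{z:h_r(z)=(\emptyset,\emptyset)\}$.

*Proof.* The sets $b$ and $\{z:h_r(z)=(\emptyset,\{0\})\}$ are disjoint and belong to $\mathcal R(\{r\})$. If $\psi(a)\neq\emptyset$ and $R'\in\mathcal R(I')$, their intersections with $R'$ are in $\mathcal R(I)$. So by (†) both $a\cap b\cap R'$ and $a\cap\{z:h_r(z)=(\emptyset,\{0\})\}\cap R'\subseteq(a\cap R')\setminus b$ have size $\kappa$. Apply Lemma 11. $\square$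

The next lemma realizes the notes of the section on names and will give property (V).

**Lemma 13 (V-step).** Let $r\in I$, $\theta\in\Theta$, $U_j\in\mathfrak A$ ($j<\mathrm{cf}\,\theta$), and let $C_\alpha$ ($\alpha\in\Lambda_\theta$) be clopen with $C_\alpha\cap C_\beta\subseteq\psi(U_{c_\theta(\beta,\alpha)})$ for $\beta<\alpha$. For finite $t\subseteq\mathrm{cf}\,\theta$ put $U_t=\bigcap_{j\in t}U_j$ ($U_\emptyset=X$). Let $V_\alpha$ be the set of all $z\in X$ such that, writing $h_r(z)=(s,t)$,
$$(s,t)\in\mathcal A^\theta_{\alpha,i(z)},\qquad t\subseteq\mathrm{cf}\,\theta,\qquad z\in U_t .$$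
Then there is an extension with $I'=I\setminus\{r\}$, $\psi'(V_\alpha)=C_\alpha$ for all $\alpha$, and $\mathfrak A'$ generated by $\mathfrak A\cup\{V_\alpha:\alpha\in\Lambda_\theta\}$. Moreover $V_\alpha\cap V_\beta\setminus U_{c_\theta(\beta,\alpha)}$ is null for $\beta<\alpha$.

*Proof.* **Step 1: the "moreover".** This is the pair property required in (V). By Lemma 6(a) there is $i_0<\mu$ such that if $i(z)\ge i_0$, $z\in V_\alpha\cap V_\beta$ and $h_r(z)=(s,t)$, then $c_\theta(\beta,\alpha)\in t$, and so $z\in U_t\subseteq U_{c_\theta(\beta,\alpha)}$. And $\bigcup_{i<i_0}X_i$ is null.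

**Step 2: the extension exists.** We verify (2). Let $P,Q\subseteq\Lambda_\theta$ be finite and disjoint with $\psi(a)\cap\bigcap_{\alpha\in P}C_\alpha\setminus\bigcup_{\alpha\in Q}C_\alpha\neq\emptyset$, and let $\hat P$ be as in Lemma 6(b). Put $a_1=a\cap U_{\hat P}\in\mathfrak A$. Each $j\in\hat P$ is $c_\theta(\beta,\alpha)$ for some $\beta<\alpha$ in $P$, so $\bigcap_{\alpha\in P}C_\alpha\subseteq\psi(U_j)$. Hence $\psi(a_1)\neq\emptyset$. Let $R_1$ be the set of all $z$ such that $h_r(z)$ is of the form $(s,\hat P)$, lies in $\mathcal A^\theta_{\alpha,i(z)}$ for all $\alpha\in P$, and lies in no $\mathcal A^\theta_{\alpha,i(z)}$ with $\alpha\in Q$. By Lemma 6(b), $R_1\in\mathcal R(\{r\})$. If $R\in\mathcal R(I\setminus\{r\})$, then $R\cap R_1\in\mathcal R(I)$, so $|a_1\cap R_1\cap R|=\kappa$ by (†). Finally $a_1\cap R_1\subseteq\bigcap_{\alpha\in P}V_\alpha\setminus\bigcup_{\alpha\in Q}V_\alpha$: a point $z\in a_1\cap R_1$ has $t=\hat P$ and $z\in U_{\hat P}$, so it is in $V_\alpha$ for $\alpha\in P$, and its note does not admit any $\alpha\in Q$. $\square$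

It remains to decide arbitrary sets $U\subseteq X$. In Case 2 we decide $U$ at all $\sigma$ simultaneously, at the cost of up to $\kappa^+$ rows. In Case 1 there are only $2^\kappa=\kappa^+$ rows and we could not afford this, so there we decide $U$ at one $\sigma$ only.

**Lemma 14 (D-step, Case 2).** Assume Case 2 and $U\subseteq X$. There is an extension with $U\in\mathfrak A'$ and $|I\setminus I'|\le\kappa^+$.

*Proof.* **Step 1: where $U$ is already forced.** This step finds the points at which one decision is excluded after intersecting with some $R$. Write $U^1=U$, $U^0=X\setminus U$. For $R\in\mathcal R(I)$ and $e\in\{0,1\}$ let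
$$O^e_R=\bigcup\{\psi(a):a\in\mathfrak A,\ a\cap R\setminus U^e\text{ null}\},\qquad O=\bigcup_{R,e}O^e_R ,$$
which are open sets. By Zorn's lemma let $\mathcal C$ be a maximal disjoint family of nonempty clopen sets $C$ each contained in some $O^e_R$; for each $C\in\mathcal C$ fix such $e_C$ and $R_C$. Then $\bigcup\mathcal C$ is dense in $O$: a nonempty open subset of $O$ disjoint from $\bigcup\mathcal C$ would meet some $O^e_R$, hence contain a nonempty clopen subset of $O^e_R$, contradicting maximality. Also $|\mathcal C|\le|T|=\kappa^+$, by disjointness. Let $I'$ be $I$ minus the supports of all $R_C$; so $|I\setminus I'|\le\kappa^+$.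

**Step 2: the value of $U$.** Let
$$S=\overline{\bigcup\{C\in\mathcal C:e_C=1\}}\cup(T\setminus\overline O),$$
which is clopen by Lemma 10. We verify (2) for $b=U$ and the value $S$. Let $a\in\mathfrak A$ and $R'\in\mathcal R(I')$.

**Step 3: if $\psi(a)\cap S\ne\emptyset$, then $|a\cap U\cap R'|=\kappa$.** First let $\psi(a)\not\subseteq\overline O$. If $a\cap U\cap R'=a\cap R'\setminus U^0$ were null, we would have $\psi(a)\subseteq O^0_{R'}\subseteq O$, a contradiction. Now let $\psi(a)\subseteq\overline O$. Then $\psi(a)$ meets $\overline{\bigcup\{C:e_C=1\}}$ and, being open, meets some $C$ with $e_C=1$. Take $\sigma\in\psi(a)\cap C\subseteq O^1_{R_C}$, and $a_1\in\mathfrak A$ with $\sigma\in\psi(a_1)$ and $a_1\cap R_C\setminus U$ null. Then $\sigma\in\psi(a\cap a_1)$. The supports of $R_C$ and $R'$ are disjoint, so $R_C\cap R'\in\mathcal R(I)$, and by (†) $|a\cap a_1\cap R_C\cap R'|=\kappa$. All but a null part of this set lies in $U$, so $|a\cap U\cap R'|=\kappa$.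

**Step 4: if $\psi(a)\setminus S\ne\emptyset$, then $|(a\cap R')\setminus U|=\kappa$.** The set $\psi(a)\setminus S$ is a nonempty open subset of $\overline O$, so it meets $O$, hence meets some $C\in\mathcal C$. As $S$ contains every $C$ with $e_C=1$, we have $e_C=0$. Take $\sigma\in\psi(a)\cap C\subseteq O^0_{R_C}$ and $a_1\in\mathfrak A$ with $\sigma\in\psi(a_1)$ and $a_1\cap R_C\setminus U^0$ null. As before $|a\cap a_1\cap R_C\cap R'|=\kappa$, and all but a null part of this set lies in $U^0=X\setminus U$. $\square$

**Lemma 15 (D-step, Case 1).** Assume Case 1, $|\psi[\mathfrak A]|\le\kappa$, $I$ infinite, $\sigma\in T$ and $U\subseteq X$. There is an extension with $I\setminus I'$ finite, $\mathfrak A'$ generated by $\mathfrak A$ and one more set, and some $d\in\mathfrak A'$ with $\sigma\in\psi'(d)$ and ($d\subseteq U$ or $d\cap U=\emptyset$).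

*Proof.* **Step 1: a neighborhood below everything decided at $\sigma$.** Let $\mathfrak A_\sigma=\{a\in\mathfrak A:\sigma\in\psi(a)\}$. In Case 1 intersections of $\le\kappa$ open sets are open, and $|\psi[\mathfrak A]|\le\kappa$. So there is a clopen $C\ni\sigma$ with $C\subseteq\psi(a)$ for all $a\in\mathfrak A_\sigma$. Consequently, if $a\in\mathfrak A$ and $\psi(a)\cap C\neq\emptyset$, then $a\in\mathfrak A_\sigma$; otherwise $X\setminus a\in\mathfrak A_\sigma$, so $C\subseteq T\setminus\psi(a)$.

**Step 2: $U$ can be excluded.** Suppose there are $a_0\in\mathfrak A_\sigma$ and $R\in\mathcal R(I)$ with $a_0\cap R\cap U$ null. Choose $r\in I$ outside the support of $R$, let $b=R\cap\{z:h_r(z)=(\emptyset,\emptyset)\}$, and let $I'$ be $I$ minus $\{r\}$ and the support of $R$. For $R'\in\mathcal R(I')$ and $\psi(a)\neq\emptyset$, (†) gives $|a\cap b\cap R'|=\kappa$, because the three supports are disjoint, and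
$$|(a\cap R')\setminus b|\ge|a\cap R'\cap\{z:h_r(z)=(\emptyset,\{0\})\}|=\kappa .$$
So Lemma 11 gives an extension with $\psi'(b)=C$. Let $d=(a_0\cap b)\setminus U$. It differs from $a_0\cap b$ by a subset of the null set $a_0\cap R\cap U$, so $d\in\mathfrak A'$ and $\psi'(d)=\psi(a_0)\cap C\ni\sigma$. And $d\cap U=\emptyset$.

**Step 3: otherwise $U$ can be put in.** Now $|a\cap R\cap U|=\kappa$ for all $a\in\mathfrak A_\sigma$ and $R\in\mathcal R(I)$. Take $r\in I$, $I'=I\setminus\{r\}$ and $b=U\cap\{z:h_r(z)=(\emptyset,\emptyset)\}$. Let $R'\in\mathcal R(I')$. If $\psi(a)\cap C\ne\emptyset$, then $a\in\mathfrak A_\sigma$ by Step 1, and $|a\cap b\cap R'|=\kappa$, because $R'\cap\{z:h_r(z)=(\emptyset,\emptyset)\}\in\mathcal R(I)$. If $\psi(a)\setminus C\neq\emptyset$, then $|(a\cap R')\setminus b|=\kappa$ as in Step 2. So Lemma 11 gives an extension with $\psi'(b)=C\ni\sigma$. Let $d=b\subseteq U$. $\square$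

## A recursion of length $2^\kappa$ and the proof of Theorem 1

**Step 1: the recursion.** Here we carry out all requirements one at a time. The tasks are:

- **D:** $(\sigma,U)$ with $\sigma\in T$, $U\subseteq X$;
- **S:** $(\sigma,\tau)$ with $\sigma\neq\tau$ in $T$;
- **V:** $(\sigma,\theta,(U_j)_{j<\mathrm{cf}\,\theta})$ with $\sigma\in T$, $\theta\in\Theta$, $U_j\subseteq X$.

Since $\kappa^+\le2^\kappa$ and $(2^\kappa)^\kappa=2^\kappa$, there are $2^\kappa$ tasks. List them in order type $2^\kappa$, each unboundedly often. Build increasing approximations $(\mathfrak A_\eta,\psi_\eta,I_\eta)$, $\eta<2^\kappa$, starting from the initial one, with unions and intersections at limits. The $(\eta+1)$st approximation is obtained as follows.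

- Task D: apply Lemma 14 (Case 2) or Lemma 15 (Case 1).
- Task S: apply Lemma 12 with a clopen $C$ such that $\sigma\in C\not\ni\tau$ (Lemma 8).
- Task V: if all $U_j\in\mathfrak A_\eta$ and $\sigma\in\bigcap_j\psi_\eta(U_j)$, take $C_\alpha$ from Lemma 9 for $S_j=\psi_\eta(U_j)$, all equal in Case 1, and apply Lemma 13. Otherwise do nothing.

**Step 2: the recursion never stops.** We need unused rows at every stage and, in Case 1, the bound $|\psi_\eta[\mathfrak A_\eta]|\le\kappa$. *Case 1:* every stage removes finitely many rows, so $|\mathcal P(\kappa)\setminus I_\eta|\le\kappa<2^\kappa$ for $\eta<\kappa^+=2^\kappa$. At every stage the range of $\psi$ acquires at most one new generator, since in a V-step all new sets get the same value. So $\psi_\eta[\mathfrak A_\eta]$ is generated by $\le\kappa$ clopen sets, and $|\psi_\eta[\mathfrak A_\eta]|\le\kappa$. *Case 2:* every stage removes at most $\kappa^+$ rows, so $|\mathcal P(\kappa)\setminus I_\eta|\le|\eta|\cdot\kappa^+<2^\kappa$. In both cases $I_\eta$ is infinite.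

Let $\mathfrak A=\bigcup_\eta\mathfrak A_\eta$, $\psi=\bigcup_\eta\psi_\eta$, and for $\sigma\in T$ let
$$x_\sigma=\{U\subseteq X:\text{there is }d\in\mathfrak A\text{ with }d\subseteq U,\ \sigma\in\psi(d)\},\qquad E=\{x_\sigma:\sigma\in T\}.$$

**Step 3: $x_\sigma\in u(X)$.** It is a filter since $\psi$ is a homomorphism, and all its members have size $\kappa$ by (†) with $R=X$; in particular it is proper. It is an ultrafilter by the D-tasks. For every $U$, the task $(\sigma,U)$ provides $d\in\mathfrak A$ with $\sigma\in\psi(d)$ and $d\subseteq U$ or $d\subseteq X\setminus U$. (In Case 2, $U\in\mathfrak A$ and $d$ is $U$ or $X\setminus U$.)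

**Step 4: $|E|=\kappa^+$.** By the S-tasks, for $\sigma\neq\tau$ there is $b\in\mathfrak A$ with $\sigma\in\psi(b)$ and $\tau\in\psi(X\setminus b)$. So $x_\sigma\neq x_\tau$, and $|E|=|T|=\kappa^+$.

**Step 5: $E$ is dense in itself.** Let $U\in x_\sigma$, with $d\subseteq U$ and $\sigma\in\psi(d)$. By Lemma 8 the open set $\psi(d)$ contains some $\tau\neq\sigma$. Then $U\in x_\tau\neq x_\sigma$.

**Step 6: $x_\sigma$ has property (V).** By Proposition 3 this finishes the proof. Let $\theta\in\Theta$ and $U_j\in x_\sigma$ ($j<\mathrm{cf}\,\theta$). Choose $d_j\in\mathfrak A$ with $d_j\subseteq U_j$ and $\sigma\in\psi(d_j)$. There are at most $\kappa$ of these, and $\mathrm{cf}(2^\kappa)>\kappa$ by König's theorem, so all $d_j$ lie in one $\mathfrak A_\eta$. The task $(\sigma,\theta,(d_j)_j)$ occurs at a later stage, and Lemma 13 gives $V_\alpha\in\mathfrak A$ with $\sigma\in C_\alpha=\psi(V_\alpha)$, so $V_\alpha\in x_\sigma$, and with $V_\alpha\cap V_\beta\setminus d_{c_\theta(\beta,\alpha)}$ null for $\beta<\alpha$. As $d_j\subseteq U_j$, the sets $V_\alpha\cap V_\beta\setminus U_{c_\theta(\beta,\alpha)}$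 are null as well.

Thus $E\subseteq u(X)$ is as required, and a bijection $X\to\kappa$ carries it to $u(\kappa)$. This proves Theorem 1. $\blacksquare$

## Good fuzzy points, density, and sharpness

**Theorem 16.** Let $\kappa$ be singular.

(a) For every $Z\subseteq\kappa$ with $|Z|=\kappa$ there is $E_Z\subseteq\{x\in u(\kappa):Z\in x\}$ which is $\kappa^+$-fuzzy in $u(\kappa)$ and all of whose elements are countably incomplete and $\kappa^+$-good. In particular, $\kappa^+$-good weak $P_{\kappa^+}$-points are dense in $u(\kappa)$.

(b) If $2^\kappa=\kappa^+$, there is such a $\kappa^+$-fuzzy $E$ (all of whose elements are countably incomplete and $\kappa^+$-good) which is moreover dense in $u(\kappa)$.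

(c) No element of a set that is $\kappa^+$-fuzzy in $u(\kappa)$ is a weak $P_{\kappa^{++}}$-point of $u(\kappa)$. No point of $u(\kappa)$ is a weak $P_{(2^\kappa)^+}$-point of $u(\kappa)$; so if $2^\kappa=\kappa^+$, $u(\kappa)$ has no weak $P_{\kappa^{++}}$-points at all. No $x\in u(\kappa)$ is a weak $P_{\kappa^+}$-point of $\beta\kappa$, so in (ii) "fuzzy in $u(\kappa)$" cannot be replaced by "fuzzy in $\beta\kappa$".

*Proof of (a).* **Step 1: reduction to $Z=\kappa$.** A bijection $Z\to\kappa$ identifies $\{x\in u(\kappa):Z\in x\}$, a clopen subspace of $u(\kappa)$, with $u(\kappa)$. A weak $P_{\kappa^+}$-point of a clopen subspace is one of the whole space. Countable incompleteness transfers, and so does $\kappa^+$-goodness: given a monotone $f$ into $x\ni Z$, replace $f(s)$ by $f(s)\cap Z$ and refine on $Z$. The "in particular" follows because the nonempty basic open sets of $u(\kappa)$ are the sets $\{x\in u(\kappa):Z\in x\}$ with $|Z|=\kappa$. So it suffices to obtain the two extra properties in the construction above.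

**Step 2: countable incompleteness.** This is arranged once, before stage $0$. Pick a row $r$, put $O_n=\{z:h_r(z)=(s,t)\text{ with }|s|\ge n\}$, and extend the initial approximation by $\psi(O_n)=T$ for all $n<\omega$, with $I=I_0\setminus\{r\}$. Lemma 11 applies: the premise of (2) can hold only for $Q=\emptyset$, and $\bigcap_{n\in P}O_n$ is $X$ or $O_{\max P}$, which are in $\mathcal R(\{r\})$, so (†) gives the required size. Then $O_n\in x_\sigma$ for all $n$ and all $\sigma$, and $\bigcap_nO_n=\emptyset$ since every $s$ is finite. The range of $\psi$ is unchanged.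

**Step 3: tasks for goodness, and clopen sets for them.** Add tasks **G**: $(\sigma,(F_s)_{s\in[\kappa]^{<\omega}})$ with $\sigma\in T$, $F_s\subseteq X$ and $s\subseteq s'\Rightarrow F_s\supseteq F_{s'}$. There are $2^\kappa$ of them. At stage $\eta$, if all $F_s\in\mathfrak A_\eta$ and $\sigma\in\psi_\eta(F_s)$ for all $s$, we proceed as described now; otherwise we do nothing. First we choose clopen $C_\alpha\ni\sigma$ ($\alpha<\kappa$) with
$$\bigcap_{\alpha\in P}C_\alpha\subseteq\psi_\eta(F_P)\quad\text{for every nonempty finite }P\subseteq\kappa.\tag{3}$$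
In Case 1 let all $C_\alpha$ equal one clopen neighborhood of $\sigma$ inside $\bigcap_s\psi_\eta(F_s)$, an intersection of $\kappa$ open sets. In Case 2 choose $G_s:T\to p$ with $N_{G_s}(\sigma)\subseteq\psi_\eta(F_s)$. Replacing $G_s(\tau)$ by $\bigcap_{s'\subseteq s}G_{s'}(\tau)$, we may assume that $s\mapsto G_s(\tau)$ is monotone for each $\tau$. By goodness of $p$ let $g_\tau:[\kappa]^{<\omega}\to p$ be multiplicative with $g_\tau(s)\subseteq G_s(\tau)$, and let $C_\alpha=N_{F^\alpha}(\sigma)$, where $F^\alpha(\tau)=g_\tau(\{\alpha\})$. As $\bigcap_{\alpha\in P}g_\tau(\{\alpha\})=g_\tau(P)\subseteq G_P(\tau)$, we get $\bigcap_{\alpha\in P}C_\alpha\subseteq N_{G_P}(\sigma)\subseteq\psi_\eta(F_P)$.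

**Step 4: the sets for a G-task.** This step realizes the $C_\alpha$ by subsets of $X$. Take $r\in I_\eta$, $I'=I_\eta\setminus\{r\}$, and
$$V_\alpha=\{z:h_r(z)=(s,t),\ \alpha\in s,\ z\in F_s\}\qquad(\alpha<\kappa).$$
For nonempty finite $P$ we have $\bigcap_{\alpha\in P}V_\alpha\subseteq F_P$, since $z\in\bigcap_{\alpha\in P}V_\alpha$ gives $P\subseteq s$ and $z\in F_s\subseteq F_P$. Lemma 11 applies with $\psi'(V_\alpha)=C_\alpha$, as follows. Let $\psi_\eta(a)\cap\bigcap_{\alpha\in P}C_\alpha\setminus\bigcup_{\alpha\in Q}C_\alpha\ne\emptyset$. Put $a_1=a\cap F_P$ if $P\neq\emptyset$ and $a_1=a$ if $P=\emptyset$. By (3), $\psi_\eta(a_1)\neq\emptyset$. Let $R_1=\{z:h_r(z)=(P,\emptyset)\}\in\mathcal R(\{r\})$. A point $z\in a_1\cap R_1$ has $s=P$, so it lies in $V_\alpha$ for $\alpha\in P$ (as $z\in F_P$) and in no $V_\alpha$ with $\alpha\in Q$. Hence $a_1\cap R_1\subseteq\bigcap_{\alpha\in P}V_\alpha\setminus\bigcup_{\alpha\in Q}V_\alpha$, and $|a_1\cap R_1\cap R|=\kappa$ for $R\in\mathcal R(I')$ by (†). One row is removed, and in Case 1 at most one generator is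 added to the range of $\psi$. So the recursion and the verification in the proof of Theorem 1 go through unchanged.

**Step 5: $x_\sigma$ is $\kappa^+$-good.** Here the G-tasks pay off. Let $f:[\kappa]^{<\omega}\to x_\sigma$ be monotone. Choose $d_s\in\mathfrak A$ with $d_s\subseteq f(s)$ and $\sigma\in\psi(d_s)$, and let $F_s=\bigcap_{s'\subseteq s}d_{s'}$. This family is monotone, $\sigma\in\psi(F_s)$ and $F_s\subseteq f(s)$. All $F_s$ lie in one $\mathfrak A_\eta$ as $\mathrm{cf}(2^\kappa)>\kappa$, so a later G-stage gives $V_\alpha\in x_\sigma$ ($\alpha<\kappa$) with $\bigcap_{\alpha\in P}V_\alpha\subseteq F_P$ for nonempty finite $P$. Put $g(s)=F_\emptyset\cap\bigcap_{\alpha\in s}V_\alpha$. This is multiplicative with values in $x_\sigma$, and $g(s)\subseteq F_s\subseteq f(s)$. For a cardinal $\nu<\kappa$ and a monotone $f:[\nu]^{<\omega}\to x_\sigma$, apply this to $s\mapsto f(s\cap\nu)$ on $[\kappa]^{<\omega}$ and restrict the resulting $g$ to $[\nu]^{<\omega}$. This proves (a).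

*Proof of (b).* Let $E=\bigcup\{E_Z:Z\in[\kappa]^\kappa\}$ with $E_Z$ from (a). It is dense in $u(\kappa)$, since $E_Z$ meets the basic open set given by $Z$. It is dense in itself, as a union of sets dense in themselves. Its elements are as required, and $\kappa^+\le|E|\le2^\kappa\cdot\kappa^+=\kappa^+$.

*Proof of (c).* If $E$ is $\kappa^+$-fuzzy in $u(\kappa)$ and $x\in E$, then $x$ is a limit point of $E\setminus\{x\}$, a set of size $\le\kappa^+<\kappa^{++}$. This is the first claim.

For the second, pick one uniform ultrafilter containing $Z$ for each $Z\in[\kappa]^\kappa$. This gives a dense $D\subseteq u(\kappa)$ with $|D|\le2^\kappa$. The space $u(\kappa)$ has no isolated points, because each $Z\in[\kappa]^\kappa$ splits into two sets of size $\kappa$, each belonging to some uniform ultrafilter. So for every $x\in u(\kappa)$ and every open neighborhood $O$ of $x$, the open set $O\setminus\{x\}$ is nonempty and meets $D$. Hence $x$ is a limit point of $D\setminus\{x\}$, of size $<(2^\kappa)^+$. If $2^\kappa=\kappa^+$, then $(2^\kappa)^+=\kappa^{++}$.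

Finally, every $x\in u(\kappa)$ is a limit point in $\beta\kappa$ of the set of the $\kappa$ principal ultrafilters, since every $U\in x$ is nonempty and so belongs to a principal ultrafilter. As $\kappa<\kappa^+$, $x$ is not a weak $P_{\kappa^+}$-point of $\beta\kappa$. $\blacksquare$
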